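\title{Weakly almost periodic functionals on the measure algebra determine the group}

\begin{abstract}
For a locally compact group $G$ let $A_G$ be the dual of the space of weakly almost periodic functionals on the measure algebra $M(G)$, with the product induced by the first Arens product. We prove that if $A_G$ and $A_H$ are isometrically isomorphic Banach algebras, then $G$ and $H$ are isomorphic topological groups. More precisely, every isometric isomorphism sends $\delta_g$ to $\alpha(g)\delta_{\psi(g)}$ for a topological isomorphism $\psi:G\to H$ and a continuous character $\alpha$ of $G$, and it maps $L^1(G)$ onto $L^1(H)$. The algebra $A_G$ is the measure algebra of a compact semitopological semigroup in which $G$ appears twice: as a discrete group of units and, with its own topology, as the translate of this group by a central idempotent. The first copy gives the algebraic isomorphism; the structure theory of locally compact groups is used to match the second copies. The result holds for bipositive isomorphisms as well; it fails for bicontinuous isomorphisms and for almost periodic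 functionals.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $A$ be a Banach algebra with dual space $A'$. For $\lambda\in A'$ and $a,b\in A$ put
\[
\langle b,\lambda\cdot a\rangle=\langle ab,\lambda\rangle,\qquad \langle b,a\cdot\lambda\rangle=\langle ba,\lambda\rangle .
\]
The functional $\lambda$ is \emph{weakly almost periodic} if the operator $a\mapsto\lambda\cdot a$ from $A$ to $A'$ is weakly compact. These functionals form a closed subspace $\mathrm{WAP}(A)$ of $A'$. It is known that this subspace is introverted: for $\Psi\in\mathrm{WAP}(A)'$ and $\lambda\in\mathrm{WAP}(A)$ the functional $\Psi\cdot\lambda$ given by $\langle a,\Psi\cdot\lambda\rangle=\langle\Psi,\lambda\cdot a\rangle$ lies again in $\mathrm{WAP}(A)$. Hence $\mathrm{WAP}(A)'$ is a Banach algebra for the product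
\[
\langle\Phi\,\square\,\Psi,\lambda\rangle=\langle\Phi,\Psi\cdot\lambda\rangle\qquad(\Phi,\Psi\in\mathrm{WAP}(A)',\ \lambda\in\mathrm{WAP}(A)).
\]

To see what the definition measures, note that the same formulas define the first Arens product on the bidual $A''$. It extends the product of $A$ and is weak$^*$ continuous in $\Phi$. The map $\Psi\mapsto\Psi\cdot\lambda$ is the adjoint of $a\mapsto\lambda\cdot a$, so by Gantmacher's theorem (fact (F1) below) $\lambda$ is weakly almost periodic exactly when $\Psi\mapsto\langle\Phi\,\square\,\Psi,\lambda\rangle$ is weak$^*$ continuous on $A''$ for every $\Phi\in A''$. Thus $\mathrm{WAP}(A)'$ is the quotient of $A''$ that is seen by those functionals for which the product is weak$^*$ continuous in each variable.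

Let $G$ be a locally compact group and $M(G)$ its measure algebra: the complex regular Borel measures on $G$ with the convolution product $\star$ and the total variation norm. We write
\[
A_G=\bigl(\mathrm{WAP}(M(G))',\square\bigr).
\]
The following problem is posed in \cite{Problem}: \emph{if $G$ and $H$ are locally compact groups and $A_G$ and $A_H$ are isometrically isomorphic Banach algebras, are $G$ and $H$ isomorphic as topological groups?} The answer is yes.

\begin{theorem}\label{thm:A}
If $A_G$ and $A_H$ are isometrically isomorphic Banach algebras, then $G\cong H$ as topological groups.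
\end{theorem}

We prove a more precise statement. The space $C_0(G)$ is contained in $\mathrm{WAP}(M(G))$, and evaluation embeds $M(G)$ isometrically as a subalgebra of $A_G$ (Lemma~\ref{lem:basic}). We regard $L^1(G)\subset M(G)$ as the closed ideal of measures that are absolutely continuous with respect to Haar measure. For a measure $\mu$ and a bounded Borel function $\alpha$ on $G$, $\alpha\mu$ is the measure with density $\alpha$ with respect to $\mu$, and $\psi_*\mu$ is the image of $\mu$ under a continuous map $\psi$.

\begin{theorem}\label{thm:B}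
Let $T:A_G\to A_H$ be an isometric algebra isomorphism. There are a unique topological isomorphism $\psi:G\to H$ and a unique continuous character $\alpha:G\to\mathbb T$ with
\[
T\delta_g=\alpha(g)\,\delta_{\psi(g)}\qquad(g\in G).
\]
Moreover $T(L^1(G))=L^1(H)$, with $T\varphi=\psi_*(\alpha\varphi)$ for $\varphi\in L^1(G)$, and $(T\mu)|_{C_0(H)}=\psi_*(\alpha\mu)$ for $\mu\in M(G)$. Conversely, every such pair $(\psi,\alpha)$ arises from some $T$.
\end{theorem}

In Theorem~\ref{thm:A} ``isometric'' may be replaced by ``bipositive'' but not by ``bicontinuous'', and weakly almost periodic functionals cannot be replaced by almost periodic ones; see Section~\ref{sec:sharp}.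

\subsection{Finite groups, and where the topology is lost}

\begin{example}\label{ex:finite}
Let $G$ and $H$ be finite. Then $M(G)=\ell^1(G)$ has finite dimension, every operator on it is weakly compact, and $A_G=\ell^1(G)$. The extreme points of the unit ball of $\ell^1(G)$ are the elements $c\,\delta_g$ with $|c|=1$, and a surjective isometry $T$ preserves extreme points. So $T\delta_g=\alpha(g)\delta_{\psi(g)}$ with $|\alpha(g)|=1$ and $\psi$ a bijection. If $T$ is multiplicative, then $\alpha(gh)\delta_{\psi(gh)}=\alpha(g)\alpha(h)\delta_{\psi(g)\psi(h)}$, so $\psi$ is an isomorphism and $\alpha$ is a character.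
\end{example}

The example suggests the answer, and its argument survives in general, but it only yields an isomorphism of abstract groups. The space $\mathrm{WAP}(M(G))$ is a commutative $C^*$-algebra $C(S_G)$, so that $A_G$ is the algebra of measures on a compact semigroup $S_G$; an isometric isomorphism permutes the point masses up to scalars and induces a semigroup isomorphism $\theta:S_G\to S_H$; and $G$ is the group of units of $S_G$. The topology is the difficulty, for two reasons. First, the functionals $\mu\mapsto\mu(\{g\})$ are weakly almost periodic, so every point of $G$ is isolated in $S_G$: the group of units is $G$ with the discrete topology. Second, $T$ is not assumed to be weak$^*$ continuous, so $\theta$ is not known to be continuous.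

\subsection{Plan of the proof}

The first obstacle is removed by a central idempotent $\varepsilon\in S_G$, the limit of an approximate identity of $L^1(G)$: the map $g\mapsto\varepsilon g$ is a homeomorphism of $G$ onto $\varepsilon G\subset S_G$ (Section~\ref{sec:eps}). For the second obstacle we have two substitutes for continuity. The map $\theta$ preserves the closure of every subgroup, because this closure can be described by algebra and order alone (Section~\ref{sec:closures}). And the restriction of $T$ to $M(G)$ has a weak$^*$ continuous extension, which comes from a continuous homomorphism $u:S_G\to S_H$ that agrees with $\theta$ on $G$ (Section~\ref{sec:reduction}). There is a continuous homomorphism $p$ from $S_H$ to the one-point compactification $H\cup\{\infty\}$, and the whole question becomes whether $p(u(\varepsilon))$ is $1$ or $\infty$. For compact $H$ the second case cannot occur (Example~\ref{ex:compact}). In general it is excluded in Section~\ref{sec:end}, with the help of a result on points at infinity (Section~\ref{sec:infinity}) whose proof breaks a locally compact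 group into compact and discrete pieces.

\section{Preliminaries}\label{sec:prelim}

\subsection{Conventions}

Groups are Hausdorff, and $1$ is the identity of a group. For a locally compact space $X$, $M(X)=C_0(X)'$ is the space of complex regular Borel measures and $\mathrm{Prob}(X)$ the set of probability measures in it. A semigroup with a topology is \emph{semitopological} if its multiplication is continuous in each variable. We write $\Phi\Psi$ for $\Phi\,\square\,\Psi$, and $w^*$ for the topology $\sigma(A_G,\mathrm{WAP}(M(G)))$ or, where this is indicated, for the weak$^*$ topology of another dual space. Adjoints are written $T'$.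

For $\varphi\in L^1(G)$ the maps $g\mapsto\delta_g\star\varphi$ and $g\mapsto\varphi\star\delta_g$ are norm continuous. A measure $\nu\in M(G)$ is concentrated on a $\sigma$-compact set, whose image under either map is separable. Hence
\begin{equation}\label{eq:bochner}
\nu\star\varphi=\int\delta_g\star\varphi\,d\nu(g),\qquad \varphi\star\nu=\int\varphi\star\delta_g\,d\nu(g)
\end{equation}
as Bochner integrals in $L^1(G)$; the identities are checked by pairing with $C_0(G)$. The gain is that every bounded functional on $M(G)$, not only those from $C_0(G)$, may be taken under these integrals.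

\subsection{Facts from functional analysis}

\begin{enumerate}
\item[(F1)] (Gantmacher) A bounded operator $L:X\to Y$ between Banach spaces is weakly compact if and only if $L':Y'\to X'$ is weak$^*$-to-weak continuous.
\item[(F2)] (Eberlein--\v Smulian) A subset of a Banach space is relatively weakly compact if and only if each sequence in it has a weakly convergent subsequence.
\item[(F3)] (Krein) The closed absolutely convex hull of a weakly compact subset of a Banach space is weakly compact.
\item[(F4)] (Grothendieck) For compact $X$, a bounded subset of $C(X)$ is weakly compact if and only if it is compact in the topology of pointwise convergence.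
\item[(F5)] (Dunford--Pettis--Phillips, \cite[III.2.12]{DU}) If $\mu$ is a finite positive measure and $L:L^1(\mu)\to Y$ is weakly compact, there is a bounded Bochner measurable function $\gamma$ with values in a weakly compact subset of $Y$ such that $La=\int a\,\gamma\,d\mu$ for $a\in L^1(\mu)$.
\item[(F6)] (Banach--Stone) A surjective linear isometry $V$ between unital commutative $C^*$-algebras has the form $V\lambda=\omega\,\Theta(\lambda)$, where $\omega$, the image of the unit, is unitary and $\Theta$ is a $*$-isomorphism.
\item[(F7)] (Ryll-Nardzewski) Let $D$ be a discrete group and $\mathrm{WAP}(D)$ the translation invariant unital $C^*$-algebra of those $f\in\ell^\infty(D)$ for which $\{f(g\,\cdot):g\in D\}$ is relatively weakly compact. There is a state $m$ on $\mathrm{WAP}(D)$ with $m(f(g\,\cdot))=m(f)=m(f(\cdot\,g))$ for all $g\in D$.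
\end{enumerate}

\subsection{The dual of a space of measures}\label{sub:dual}

Let $X$ be locally compact. For $0\le\mu\in M(X)$ the map $a\mapsto a\mu$ embeds $L^1(\mu)$ isometrically in $M(X)$, so each $\lambda\in M(X)'$ determines $F_{\lambda,\mu}\in L^\infty(\mu)$ with $\langle a\mu,\lambda\rangle=\int aF_{\lambda,\mu}\,d\mu$. The family $(F_{\lambda,\mu})_{\mu\ge0}$ is \emph{compatible}: $F_{\lambda,\nu}=F_{\lambda,\mu}$ $\nu$-almost everywhere when $\nu\ll\mu$; and $\|\lambda\|=\sup_\mu\|F_{\lambda,\mu}\|_\infty$. Conversely a bounded compatible family $(F_\mu)$ defines the functional $\nu\mapsto\int F_{|\nu|}\,d\nu$, which is additive because two measures $\nu_1,\nu_2$ both lie in $L^1(|\nu_1|+|\nu_2|)$. Therefore the rules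
\[
F_{\lambda\lambda',\mu}=F_{\lambda,\mu}F_{\lambda',\mu},\qquad F_{\lambda^*,\mu}=\overline{F_{\lambda,\mu}}
\]
make $M(X)'$ a commutative $C^*$-algebra with unit $\mathbf 1:\mu\mapsto\mu(X)$, and each map $\lambda\mapsto F_{\lambda,\mu}$ is a $*$-homomorphism. A bounded Borel function $\alpha$ on $X$ is the element with $F_{\alpha,\mu}=\alpha$ for all $\mu$; in particular $C_0(X)$ is a $*$-subalgebra.

For $\lambda\in M(X)'$ and $\mu\in M(X)$ put $\lambda\mu=F_{\lambda,|\mu|}\,\mu$. Then
\begin{equation}\label{eq:module}
\langle\lambda\mu,\lambda'\rangle=\langle\mu,\lambda\lambda'\rangle,\qquad\langle\mu,\lambda^*\rangle=\overline{\langle\bar\mu,\lambda\rangle},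
\end{equation}
so the product of $M(X)'$ is weak$^*$ continuous in each variable and the involution is weak$^*$ continuous. An element $\lambda$ is positive if and only if $\langle\mu,\lambda\rangle\ge0$ for all $\mu\ge0$ (both conditions say that $F_{\lambda,\mu}\ge0$ for all $\mu$), and $\mu\ge0$ if and only if $\langle\mu,\lambda\rangle\ge0$ for all $\lambda\ge0$. If $\omega$ is unitary, then $|\omega\mu|=|\mu|$.

We use this structure both for $X=G$ and for the compact space $X=S_G$.

\subsection{First properties of $A_G$}

\begin{lemma}\label{lem:basic}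
\begin{enumerate}
\item[(a)] The product of $A_G$ is $w^*$-continuous in each variable.
\item[(b)] $C_0(G)\subset\mathrm{WAP}(M(G))$, and evaluation $M(G)\to A_G$ is an isometric homomorphism with $w^*$-dense range.
\item[(c)] Let $B$ be a Banach algebra that is a dual space, with a product that is weak$^*$ continuous in each variable. A $w^*$-continuous linear map $R:A_G\to B$ that is multiplicative on $M(G)$ is multiplicative.
\item[(d)] Restriction to $C_0(G)$ is a $w^*$-continuous homomorphism $P:A_G\to M(G)=C_0(G)'$ that is the identity on $M(G)$.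
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Continuity in $\Phi$ is part of the definition of $\Phi\Psi$. For $\lambda\in\mathrm{WAP}(M(G))$ the operator $\mu\mapsto\lambda\cdot\mu$ takes its values in $\mathrm{WAP}(M(G))$, since $(\lambda\cdot\mu)\cdot\nu=\lambda\cdot(\mu\star\nu)$, and it is weakly compact. By (F1) its adjoint $\Psi\mapsto\Psi\cdot\lambda$ is $w^*$-to-weak continuous, so $\Psi\mapsto\langle\Phi,\Psi\cdot\lambda\rangle$ is $w^*$-continuous.

(b) Let $h\in C_0(G)$. The maps $x\mapsto h(x\,\cdot)$ and $y\mapsto h(\cdot\,y)$ from $G$ to $C_0(G)$ are bounded and norm continuous, so for $\mu,\nu\in M(G)$ the Bochner integrals $h\cdot\mu=\int h(x\,\cdot)\,d\mu(x)$ and $\nu\cdot h=\int h(\cdot\,y)\,d\nu(y)$ lie in $C_0(G)$. Since $\langle\nu,h\cdot\mu\rangle=\langle\mu,\nu\cdot h\rangle$, the map $\mu\mapsto h\cdot\mu$ is weak$^*$-to-weak continuous from $M(G)$ to $C_0(G)$, and it sends the unit ball to a weakly compact set. So $h\in\mathrm{WAP}(M(G))$. Evaluation is isometric because $C_0(G)$ already computes the norm of $M(G)$, it is multiplicative because $\langle\mu,\nu\cdot\lambda\rangle=\langle\mu\star\nu,\lambda\rangle$,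 and its range is $w^*$-dense because only $\lambda=0$ vanishes on it.

(c) For $\mu\in M(G)$ both sides of $R(\mu\Psi)=R(\mu)R(\Psi)$ are $w^*$-continuous in $\Psi$ and agree on $M(G)$, so they agree on $A_G$. For fixed $\Psi\in A_G$ the same argument applies to $\Phi\mapsto R(\Phi\Psi)$ and $\Phi\mapsto R(\Phi)R(\Psi)$.

(d) The identity $\langle\mu\star\nu,h\rangle=\langle\nu,h\cdot\mu\rangle=\langle\mu,\nu\cdot h\rangle$ with $h\cdot\mu,\ \nu\cdot h\in C_0(G)$ shows that convolution on $C_0(G)'$ is weak$^*$ continuous in each variable. Apply (c).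
\end{proof}

From now on $M(G)$ is a subalgebra of $A_G$, and $\mu\nu=\mu\star\nu$.

\section{The semigroup $S_G$}\label{sec:semigroup}

The description of $A_G$ as a measure algebra is due to Daws \cite{Daws}. We include a proof. The difficulty is that weak almost periodicity refers to convolution, while the product of $M(G)'$ is a pointwise product of the functions $F_{\lambda,\mu}$. The link is the function $F_{\lambda,\mu\star\nu}(xy)$ of two variables: weak compactness allows us to cut it into slices $x\mapsto\gamma_\lambda(x)$ with values in a weakly compact set, and the slices of a product are the products of the slices.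

\begin{theorem}\label{thm:daws}
$\mathrm{WAP}(M(G))$ is a unital $C^*$-subalgebra of $M(G)'$. For every character $y$ of this algebra, $\lambda\mapsto y\cdot\lambda$ is a unital homomorphism of $\mathrm{WAP}(M(G))$ into itself.
\end{theorem}

\begin{proof}
The closed subspace $\mathrm{WAP}(M(G))$ contains $\mathbf 1$, since $\mathbf 1\cdot\mu=\mu(G)\mathbf 1$. It is closed under the involution, since $\lambda^*\cdot\mu=(\lambda\cdot\bar\mu)^*$ by \eqref{eq:module} and the involution is weakly continuous. Let $\lambda,\lambda'\in\mathrm{WAP}(M(G))$ and $0\le\mu\in M(G)$. By (F5) there is a bounded Bochner measurable $\gamma_\lambda:G\to\mathrm{WAP}(M(G))$, with values in a weakly compact set $C_\lambda$, such that $\lambda\cdot(a\mu)=\int a\,\gamma_\lambda\,d\mu$ for $a\in L^1(\mu)$. Let $\gamma_{\lambda'}$ and $C_{\lambda'}$ be the same objects for $\lambda'$.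

\emph{Step 1: we claim that, as a Bochner integral in $M(G)'$,}
\begin{equation}\label{eq:slice}
(\lambda\lambda')\cdot(a\mu)=\int a\,\gamma_\lambda\gamma_{\lambda'}\,d\mu\qquad(a\in L^1(\mu)).
\end{equation}
Fix $0\le\nu\in M(G)$ and let $\mu\otimes\nu\in M(G\times G)$ be the Radon product. The functions $(a\otimes b)(x,y)=a(x)b(y)$ with $a,b\in C_0(G)$ span a dense subspace of $C_0(G\times G)$, and $C_0(G\times G)$ is dense in $L^1(\mu\otimes\nu)$. So an element of $L^\infty(\mu\otimes\nu)$ is determined by its pairings with the functions $a\otimes b$, $a\in L^1(\mu)$, $b\in L^1(\nu)$.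

The measure $\mu\star\nu$ is the image of $\mu\otimes\nu$ under multiplication $G\times G\to G$, so composition with multiplication is a $*$-homomorphism $L^\infty(\mu\star\nu)\to L^\infty(\mu\otimes\nu)$. Hence $\Delta(\kappa)(x,y)=F_{\kappa,\mu\star\nu}(xy)$ defines a $*$-homomorphism $\Delta:M(G)'\to L^\infty(\mu\otimes\nu)$. The measure $a\mu\star b\nu$ is the image of $(a\otimes b)(\mu\otimes\nu)$ and is absolutely continuous with respect to $\mu\star\nu$, so
\[
\langle a\otimes b,\Delta(\kappa)\rangle=\langle a\mu\star b\nu,\kappa\rangle=\langle b\nu,\kappa\cdot(a\mu)\rangle\qquad(\kappa\in M(G)').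
\]

Next, for a countably valued function $K=\sum_n1_{E_n}k_n$ in $L^\infty(\mu;L^\infty(\nu))$, with disjoint Borel sets $E_n$, put $\Lambda K(x,y)=\sum_n1_{E_n}(x)k_n(y)$. Then
\begin{equation}\label{eq:lambda}
\langle a\otimes b,\Lambda K\rangle=\int a(x)\Bigl(\int b\,K(x)\,d\nu\Bigr)d\mu(x),
\end{equation}
which shows that $\Lambda K\in L^\infty(\mu\otimes\nu)$ does not depend on the choices made and is linear in $K$. Also $\|\Lambda K\|\le\|K\|$, and $\Lambda(KK')=\Lambda K\,\Lambda K'$, as one sees on a common refinement of the partitions. A Bochner measurable function is essentially separably valued, so the countably valued functions are norm dense. Thus $\Lambda$ extends to a contractive homomorphism on $L^\infty(\mu;L^\infty(\nu))$ that satisfies \eqref{eq:lambda}.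

Let $K_\lambda(x)=F_{\gamma_\lambda(x),\nu}$. By \eqref{eq:lambda},
\[
\langle a\otimes b,\Lambda K_\lambda\rangle=\int a(x)\langle b\nu,\gamma_\lambda(x)\rangle\,d\mu(x)=\langle b\nu,\lambda\cdot(a\mu)\rangle=\langle a\otimes b,\Delta(\lambda)\rangle,
\]
so $\Lambda K_\lambda=\Delta(\lambda)$, and $\Lambda K_{\lambda'}=\Delta(\lambda')$ in the same way. Therefore $\Lambda(K_\lambda K_{\lambda'})=\Delta(\lambda\lambda')$. Since $K_\lambda(x)K_{\lambda'}(x)=F_{\gamma_\lambda(x)\gamma_{\lambda'}(x),\nu}$, pairing this identity with $a\otimes b$ gives \eqref{eq:slice} evaluated at $b\nu$. Every measure on $G$ has the form $b\nu$ for some $\nu\ge0$.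

\emph{Step 2: $\lambda\lambda'\in\mathrm{WAP}(M(G))$.} Write $M(G)'=C(X)$ with $X$ compact. Multiplication is continuous for pointwise convergence, so by (F4) the bounded set $C_\lambda C_{\lambda'}$ is weakly compact, and by (F3) so is its closed absolutely convex hull $C$. If $\|a\|_1\le1$, then \eqref{eq:slice} gives $|\langle\Xi,(\lambda\lambda')\cdot(a\mu)\rangle|\le\sup_{c\in C}|\langle\Xi,c\rangle|$ for each $\Xi\in M(G)''$, so $(\lambda\lambda')\cdot(a\mu)\in C$ by the Hahn--Banach theorem. A sequence $(\mu_n)$ in the unit ball of $M(G)$ lies in the unit ball of $L^1(\mu)$ for $\mu=\sum_n2^{-n}|\mu_n|$. So $((\lambda\lambda')\cdot\mu_n)$ has a weakly convergent subsequence, and (F2) finishes the step.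

\emph{Step 3: characters.} Let $y$ be a character. Then $\langle a\mu,y\cdot\lambda\rangle=\langle y,\lambda\cdot(a\mu)\rangle=\int a\langle y,\gamma_\lambda\rangle\,d\mu$, that is, $F_{y\cdot\lambda,\mu}=\langle y,\gamma_\lambda(\cdot)\rangle$. By Step 2 the integrand in \eqref{eq:slice} takes values in $\mathrm{WAP}(M(G))$, so we may apply $y$ to \eqref{eq:slice} and obtain $F_{y\cdot(\lambda\lambda'),\mu}=\langle y,\gamma_\lambda\rangle\langle y,\gamma_{\lambda'}\rangle=F_{y\cdot\lambda,\mu}F_{y\cdot\lambda',\mu}$. As $\mu$ is arbitrary, $y\cdot(\lambda\lambda')=(y\cdot\lambda)(y\cdot\lambda')$. Finally $\langle\mu,y\cdot\mathbf 1\rangle=\langle y,\mu(G)\mathbf 1\rangle=\mu(G)$.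
\end{proof}

Let $S=S_G$ be the character space of $\mathrm{WAP}(M(G))$. Then $\mathrm{WAP}(M(G))=C(S)$ and $A_G=M(S)$, the character $x\in S$ being the point mass $\delta_x$. Let $G_\infty=G\cup\{\infty\}$ be the one-point compactification of $G$, with $g\infty=\infty g=\infty\infty=\infty$, and put $\delta_\infty=0\in M(G)$.

\begin{proposition}\label{prop:S}
\begin{enumerate}
\item[(S1)] $S$ is a compact semitopological semigroup with $\delta_x\delta_y=\delta_{xy}$. For $\Phi,\Psi\in M(S)$ and $f\in C(S)$,
\[
\langle\Phi\Psi,f\rangle=\int\Bigl(\int f(xy)\,d\Psi(y)\Bigr)d\Phi(x),\qquad|\Phi\Psi|\le|\Phi|\,|\Psi| .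
\]
Products of positive measures are positive, and $\langle\Phi\Psi,\mathbf 1\rangle=\langle\Phi,\mathbf 1\rangle\langle\Psi,\mathbf 1\rangle$.
\item[(S2)] Each $\delta_g$, $g\in G$, is a character. So $G\subset S$ as an abstract group, and $1$ is the identity of $S$.
\item[(S3)] The embedding $M(G)\to M(S)$ is positive, and $\mathrm{Prob}(G)$ is $w^*$-dense in $\mathrm{Prob}(S)$.
\item[(S4)] $P$ is positive, and $P\delta_x=\delta_{p(x)}$ for a continuous homomorphism $p:S\to G_\infty$ with $p(g)=g$ for $g\in G$. If a net $(g_i)$ in $G$ converges in $S$ to a point $x$ with $p(x)\in G$, then $g_i\to p(x)$ in the topology of $G$.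
\item[(S5)] The restriction map $Q:M(S)'\to M(G)'$ is a unital $*$-homomorphism, and $\omega\mu=Q(\omega)\mu$ for $\omega\in M(S)'$ and $\mu\in M(G)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(S1) For $x,y\in S$ the functional $\delta_x\delta_y:\lambda\mapsto\langle x,y\cdot\lambda\rangle$ is a composition of unital homomorphisms, hence a character. The topology of $S$ is the $w^*$-topology, so Lemma~\ref{lem:basic}(a) applies. We have $\langle\Phi\Psi,f\rangle=\int(\Psi\cdot f)(x)\,d\Phi(x)$ and $(\Psi\cdot f)(x)=\langle\delta_x\Psi,f\rangle$. The last expression is $w^*$-continuous in $\Psi$, so it is integration of a continuous function on $S$, whose value at $y$ is $\langle\delta_x\delta_y,f\rangle=f(xy)$. This is the formula. If $f\ge0$ and $|h|\le f$ in $C(S)$, it gives $|\langle\Phi\Psi,h\rangle|\le\langle|\Phi|\,|\Psi|,f\rangle$, and the supremum over $h$ of the left side is $\langle|\Phi\Psi|,f\rangle$.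

(S2) We have $\langle\delta_g,\lambda\rangle=F_{\lambda,\delta_g}(g)$, which is multiplicative in $\lambda$. The map $g\mapsto\delta_g$ is injective and multiplicative, and $\delta_1$, the identity of $M(G)$, is the identity of $A_G$ by $w^*$-density.

(S3) A positive element of $C(S)$ is positive in $M(G)'$, so it pairs nonnegatively with positive measures on $G$. Suppose that $\Phi\in\mathrm{Prob}(S)$ is not in the $w^*$-closure of the convex set $\mathrm{Prob}(G)$. By Hahn--Banach there are a real-valued $f\in C(S)$ and $s\in\mathbb R$ with $\langle\mu,f\rangle\le s<\langle\Phi,f\rangle$ for $\mu\in\mathrm{Prob}(G)$. Then $s\mathbf 1-f$ is positive in $M(G)'$, hence in the $C^*$-subalgebra $C(S)$, and $\langle\Phi,f\rangle\le s$, a contradiction.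

(S4) Since $C_0(G)$ is a $*$-subalgebra of $C(S)$, $P$ is positive, and $P\delta_x$ is a multiplicative functional on $C_0(G)$: a point evaluation or zero. The topology of $G_\infty$ is the weak$^*$ topology of $\{\delta_t:t\in G_\infty\}$, so $p$ is continuous, and it is multiplicative because $P$ is. The last statement follows from $g_i=p(g_i)\to p(x)$.

(S5) $Q$ is weak$^*$ continuous, and on the weak$^*$ dense subalgebra $C(S)$ of $M(S)'=C(S)''$ it is the inclusion $C(S)\subset M(G)'$, a unital $*$-homomorphism. Both products are weak$^*$ continuous in each variable and both involutions are weak$^*$ continuous, so the two-step argument of Lemma~\ref{lem:basic}(c) applies. For $f\in C(S)$, \eqref{eq:module} gives $\langle\omega\mu,f\rangle=\langle\mu,Q(\omega f)\rangle=\langle\mu,Q(\omega)f\rangle=\langle Q(\omega)\mu,f\rangle$.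
\end{proof}

In products we write $x$ for $\delta_x$. By (S1), $x\Phi$ and $\Phi x$ are the images of $\Phi$ under the continuous maps $y\mapsto xy$ and $y\mapsto yx$. For $g\in G$ these maps are homeomorphisms of $S$. The closure in $S$ of a set $C\subset G$ is written $\operatorname{cl}C$.

\section{Closures of subgroups}\label{sec:closures}

The functionals that read off the atoms of a measure show how $G$ sits in $S$. For $C\subset G$ let $k_C\in M(G)'$ be given by $k_C(\mu)=\sum_{g\in C}\mu(\{g\})$. It is a projection: $F_{k_C,\mu}$ is the indicator function of the set of atoms of $\mu$ in $C$.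

\begin{lemma}\label{lem:atoms}
Let $D$ be a subgroup of $G$, not necessarily closed, and $g\in G$. Then $k_{gD}\in C(S)$, and it is the indicator function of $\operatorname{cl}(gD)$. Moreover $k_D(xy)=k_D(x)$ for $x\in S$ and $y\in\operatorname{cl}D$. In particular $k_{\{g\}}$ is the indicator function of $\{g\}$.
\end{lemma}

\begin{proof}
For $\mu,\nu\in M(G)$ and $d\in G$,
\begin{equation}\label{eq:atoms}
(\mu\nu)(\{d\})=\int\nu(\{x^{-1}d\})\,d\mu(x)=\sum_{g\in G}\mu(\{g\})\,\nu(\{g^{-1}d\}),
\end{equation}
because the integrand vanishes off a countable set. Summing over $d\in D$ gives the norm convergent series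
\begin{equation}\label{eq:kD}
k_D\cdot\mu=\sum_{g\in G}\mu(\{g\})\,k_{g^{-1}D}.
\end{equation}
If $C_1,C_2,\dots$ are distinct left cosets of $D$, they are disjoint, so $\|\sum_ic_ik_{C_i}\|\le\max_i|c_i|$ for finite sums. Thus $(k_{C_i})$ is the image of the unit vector basis of $c_0$ under a bounded operator, and $k_{C_i}\to0$ weakly. A sequence of cosets has a constant subsequence or a subsequence of distinct terms, so $\{k_{gD}:g\in G\}$ is relatively weakly compact by (F2). By \eqref{eq:kD} and (F3), $k_D$ is weakly almost periodic, and so is $k_{gD}=k_D\cdot\delta_{g^{-1}}$.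

Let $C=gD$. The projection $k_C\in C(S)$ is the indicator function of a clopen set $U$, and $U\supset C$, so $U\supset\operatorname{cl}C$. Let $x\in U$ and take, by (S3), a net $\mu_i\to\delta_x$ in $\mathrm{Prob}(G)$. Put $\mu_i'=\sum_{c\in C}\mu_i(\{c\})\delta_c$. Then $\|\mu_i-\mu_i'\|=1-k_C(\mu_i)\to1-k_C(x)=0$, so $\mu_i'\to\delta_x$. The measures $\mu'_i$ on $S$ are supported by the closed set $\operatorname{cl}C$, hence so is their limit, and $x\in\operatorname{cl}C$.

For $d\in D$ and $\mu\in M(G)$ we have $k_D(\mu\delta_d)=\sum_{c\in D}\mu(\{cd^{-1}\})=k_D(\mu)$. By $w^*$-density $k_D(xd)=k_D(x)$ for $x\in S$, and continuity in the second variable extends this from $d\in D$ to $y\in\operatorname{cl}D$.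
\end{proof}

So the points of $G$ are isolated in $S$. A warning is in order: a measure $\mu\in M(G)$, viewed in $M(S)$, need not live on the subset $G$ of $S$. If $\mu$ has no atoms and $\mu\ge0$, then $k_G(\mu)=0$, so $\mu$ gives no mass to $\operatorname{cl}G$.

\begin{lemma}\label{lem:units}
The invertible elements of $S$ are exactly the elements of $G$.
\end{lemma}

\begin{proof}
Elements of $G$ are invertible. Let $xy=1$ in $S$ and take a net $\mu_i\to\delta_x$ in $\mathrm{Prob}(G)$. By \eqref{eq:kD},
\[
\sum_{g}\mu_i(\{g\})\,k_{\{g^{-1}\}}(y)=\langle y,k_{\{1\}}\cdot\mu_i\rangle=\langle\mu_iy,k_{\{1\}}\rangle\longrightarrow k_{\{1\}}(xy)=1 .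
\]
So $k_{\{g^{-1}\}}(y)\ne0$ for some $g\in G$, which means $y=g^{-1}$, and then $x=xyg=g$.
\end{proof}

We want to recognize $\operatorname{cl}D$ without using the topology of $S$. The tool is an invariant probability measure on $\operatorname{cl}D$, which plays the role of a Haar measure: it can be characterized by products and positivity, and $\operatorname{cl}D$ is its stabilizer.

\begin{lemma}\label{lem:zD}
Let $D$ be a subgroup of $G$. There is exactly one $z=z_D\in\mathrm{Prob}(S)$ such that
\begin{enumerate}
\item[(i)] $gz=z=zg$ for all $g\in D$;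
\item[(ii)] $z\Phi=\Phi$ whenever $\Phi\in\mathrm{Prob}(S)$ and $g\Phi=\Phi$ for all $g\in D$.
\end{enumerate}
Moreover $\operatorname{cl}D=\{x\in S:xz_D=z_D\}$.
\end{lemma}

\begin{proof}
The set $\operatorname{cl}D$ is a subsemigroup: continuity in the second variable gives $D\operatorname{cl}D\subset\operatorname{cl}D$, and continuity in the first then gives $\operatorname{cl}D\operatorname{cl}D\subset\operatorname{cl}D$. Let $f\in C(\operatorname{cl}D)$. The map $x\mapsto f(x\,\cdot)$ from $\operatorname{cl}D$ to $C(\operatorname{cl}D)$ is continuous for pointwise convergence, so its image is bounded and pointwise compact, hence weakly compact by (F4). Restriction to $D$ is a bounded operator into $\ell^\infty(D)$, so $f|_D\in\mathrm{WAP}(D)$. With $m$ as in (F7), $f\mapsto m(f|_D)$ is a state on $C(\operatorname{cl}D)$, that is, a measure $z_D\in\mathrm{Prob}(\operatorname{cl}D)$, and (i) is the invariance of $m$.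

Like every probability measure on $\operatorname{cl}D$, $z_D$ lies in the $w^*$-closed convex hull of $\{\delta_g:g\in D\}$. For fixed $\Phi$ the sets $\{\Xi:\Xi\Phi=\Phi\}$ and $\{\Xi:\Phi\Xi=\Phi\}$ are convex and $w^*$-closed. This gives (ii), and also $z'z_D=z'$ whenever $z'g=z'$ for all $g\in D$. If $z'$ satisfies (i) and (ii), then $z'z_D=z'$ by the last remark and $z'z_D=z_D$ by (ii) for $z'$, so $z'=z_D$.

The set $\{x\in S:xz_D=z_D\}$ is closed and contains $D$. Conversely, if $xz_D=z_D$, Lemma~\ref{lem:atoms} gives
\[
1=\langle z_D,k_D\rangle=\langle xz_D,k_D\rangle=\int_{\operatorname{cl}D}k_D(xy)\,dz_D(y)=k_D(x),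
\]
so $x\in\operatorname{cl}D$.
\end{proof}

\section{The idempotent $\varepsilon$}\label{sec:eps}

Translation is norm continuous on $L^1(G)$, so the topology of $G$ should reappear in the part of $S$ that carries the $w^*$-closure of $L^1(G)$. This closure has an identity, and the identity is a point of $S$.

Let $(\varphi_j)$ be a net in $L^1(G)\cap\mathrm{Prob}(G)$ whose supports shrink to $1$. By \eqref{eq:bochner}, $\|\varphi_j\varphi-\varphi\|\to0$ and $\|\varphi\varphi_j-\varphi\|\to0$ for $\varphi\in L^1(G)$. For a continuous map $\gamma:G\to S$ and $\nu\in M(G)$ we write $\int\delta_{\gamma(g)}\,d\nu(g)$ for the measure $f\mapsto\int f(\gamma(g))\,d\nu(g)$ on $S$; it is supported by the closure of $\gamma(G)$.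

\begin{proposition}\label{prop:eps}
The net $(\varphi_j)$ converges $w^*$ to $\delta_\varepsilon$ for an idempotent $\varepsilon\in S$, and:
\begin{enumerate}
\item[(E1)] $\varepsilon$ is central in $A_G$; $\varepsilon\varphi=\varphi$ for $\varphi\in L^1(G)$; and $p(\varepsilon)=1$.
\item[(E2)] If $\Phi,\Psi\in\varepsilon A_G$ and $\varphi\Phi=\varphi\Psi$ for all $\varphi\in L^1(G)$, then $\Phi=\Psi$. The same holds if $\Phi\varphi=\Psi\varphi$ for all $\varphi\in L^1(G)$.
\item[(E3)] If $g_i\to g$ in $G$ and $x_i\to x$ in the compact set $\varepsilon S$, then $g_ix_i\to gx$ and $x_ig_i\to xg$. In particular $g\mapsto\varepsilon g$ is continuous from $G$ to $S$.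
\item[(E4)] $\varepsilon\nu=\int\delta_{\varepsilon g}\,d\nu(g)$ for $\nu\in M(G)$.
\item[(E5)] $\varepsilon S=\varepsilon\operatorname{cl}G$.
\item[(E6)] If $x\in S$ and $p(x)=g\in G$, then $\varepsilon x=\varepsilon g$. Hence $\varepsilon S\cap p^{-1}(G)=\varepsilon G$, and $g\mapsto\varepsilon g$ is a homeomorphism of $G$ onto $\varepsilon G$ with inverse $p$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $I\subset C(S)$ be the annihilator of $L^1(G)$. For $f\in I$, $h\in C(S)$ and $\varphi\in L^1(G)$ we have $h\varphi=F_{h,|\varphi|}\varphi\in L^1(G)$ and $\langle\varphi,hf\rangle=\langle h\varphi,f\rangle=0$. So $I$ is a closed ideal, it consists of the functions vanishing on some closed set $J\subset S$, and the $w^*$-closure of $L^1(G)$ is $I^\perp=M(J)$. Since $L^1(G)$ is an ideal of $M(G)$, two applications of Lemma~\ref{lem:basic}(a) show that $M(J)$ is an ideal of $M(S)$.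

Let $E\in\mathrm{Prob}(J)$ be a $w^*$-cluster point of $(\varphi_j)$. Then $E\varphi$ is a cluster point of the net $\varphi_j\varphi\to\varphi$, so $E\varphi=\varphi$, and $\varphi E=\varphi$ in the same way. By density $E$ is an identity of $M(J)$. An identity is unique, so $\varphi_j\to E$. For $x\in J$, the equation $Ex=\delta_x$ says that the image of $E$ under $y\mapsto yx$ is $\delta_x$, so $yx=x$ for $y\in\operatorname{supp}E$; and $xE=\delta_x$ gives $xy=x$. For $y,y'\in\operatorname{supp}E\subset J$ this yields $y'=yy'=y$. Hence $E=\delta_\varepsilon$ with $\varepsilon^2=\varepsilon$.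

(E1) For $\Phi\in A_G$ both $\varepsilon\Phi$ and $\Phi\varepsilon$ lie in $M(J)$, whose identity is $\varepsilon$, so $\varepsilon\Phi=\varepsilon\Phi\varepsilon=\Phi\varepsilon$. Also $P\delta_\varepsilon=\lim\varphi_j=\delta_1$ in the weak$^*$ topology of $C_0(G)'$.

(E2) For $\Phi\in\varepsilon A_G$ we have $\Phi=\varepsilon\Phi=\lim\varphi_j\Phi$ and $\Phi=\Phi\varepsilon=\lim\Phi\varphi_j$.

(E3) The set $\varepsilon S$ is a continuous image of $S$, and it contains $g_ix_i=\varepsilon g_ix_i$. It suffices to show that every cluster point $v\in\varepsilon S$ of $(g_ix_i)$ equals $gx$. Pass to a subnet with $g_ix_i\to v$, and let $\varphi\in L^1(G)$. Then $\varphi g_ix_i\to\varphi v$. On the other hand $\|\varphi g_ix_i-\varphi gx_i\|\le\|\varphi g_i-\varphi g\|\to0$ and $\varphi gx_i\to\varphi gx$. So $\varphi v=\varphi gx$, and $v=gx$ by (E2). For $x_ig_i$ multiply by $\varphi$ on the right.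

(E4) Let $\Psi$ be the integral. It is supported by $\varepsilon S$, on which $y\mapsto\varepsilon y$ is the identity, so $\varepsilon\Psi=\Psi$. Let $\varphi\in L^1(G)$ and $f\in C(S)$. The functional $\Xi\mapsto\langle\varphi\Xi,f\rangle$ is $w^*$-continuous, so it is integration of the continuous function $y\mapsto\langle\varphi y,f\rangle$. By (E1) and \eqref{eq:bochner},
\[
\langle\varphi\Psi,f\rangle=\int\langle\varphi\varepsilon g,f\rangle\,d\nu(g)=\int\langle\varphi\delta_g,f\rangle\,d\nu(g)=\langle\varphi\nu,f\rangle=\langle\varphi\,\varepsilon\nu,f\rangle .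
\]
Apply (E2).

(E5) The compact set $\varepsilon\operatorname{cl}G$ contains $\varepsilon G$. Let $x\in S$ and $\nu_i\to\delta_x$ with $\nu_i\in\mathrm{Prob}(G)$. By (E4) the measures $\varepsilon\nu_i$ are supported by $\varepsilon\operatorname{cl}G$, hence so is their limit $\delta_{\varepsilon x}$.

(E6) Replacing $x$ by $xg^{-1}$, we may take $g=1$. Let $\nu_i\to\delta_x$ with $\nu_i\in\mathrm{Prob}(G)$. Then $\nu_i=P\nu_i\to\delta_1$ in $C_0(G)'$, so $\nu_i(V)\to1$ for each neighborhood $V$ of $1$. For $\varphi\in L^1(G)$, \eqref{eq:bochner} gives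
\[
\|\varphi\nu_i-\varphi\|\le\sup_{h\in V}\|\varphi\delta_h-\varphi\|+2\|\varphi\|\,\nu_i(G\setminus V),
\]
so $\varphi\nu_i\to\varphi$ in norm and $\varphi x=\varphi$. Hence $\varepsilon x=\lim\varphi_jx=\lim\varphi_j=\varepsilon$. If $x\in\varepsilon S$ and $p(x)=g\in G$, then $x=\varepsilon x=\varepsilon g$. Finally $p(\varepsilon g)=g$, and both $p$ and $g\mapsto\varepsilon g$ are continuous.
\end{proof}

\begin{remark}
If $G$ is discrete, then $\varphi_j=\delta_1$ eventually, so $\varepsilon=1$ and the two copies of $G$ coincide. If $G$ is not discrete, Haar measure has no atoms, so $k_G(\varepsilon)=\lim k_G(\varphi_j)=0$ and $\varepsilon\notin\operatorname{cl}G$.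
\end{remark}

\section{From an isometry to maps between semigroups}\label{sec:reduction}

\subsection{The semigroup isomorphism $\theta$}

The next proposition is the analogue of Example~\ref{ex:finite}. It is the place where the isometry hypothesis is used: it converts this hypothesis into positivity.

\begin{proposition}\label{prop:reduction}
Let $T:A_G\to A_H$ be an isometric algebra isomorphism. Then $\omega=T'\mathbf 1$ is a unitary in $M(S_G)'$, and $T_0\Phi=T(\omega^*\Phi)$ defines an isometric algebra isomorphism $T_0:A_G\to A_H$ such that $T_0$ and $T_0^{-1}$ are positive, $T_0'$ is a $*$-isomorphism, and $T\Phi=T_0(\omega\Phi)$. There is a semigroup isomorphism $\theta:S_G\to S_H$ with $T_0\delta_x=\delta_{\theta(x)}$, and $\theta$ restricts to an isomorphism $\psi:G\to H$ of abstract groups.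
\end{proposition}

\begin{proof}
By (F6), $T'=\omega\,\Theta(\cdot)$ with $\Theta:M(S_H)'\to M(S_G)'$ a $*$-isomorphism. Multiplication by $\omega^*$ is an isometric bijection of $M(S_G)$, so $T_0$ is an isometric bijection, and $\langle\Phi,T_0'\lambda\rangle=\langle\omega^*\Phi,\omega\Theta(\lambda)\rangle=\langle\Phi,\Theta(\lambda)\rangle$ by \eqref{eq:module}. Thus $T_0'=\Theta$, and $T_0,T_0^{-1}$ are positive because $\Theta,\Theta^{-1}$ are. For $\lambda,\lambda'\in M(S_H)'$,
\[
\langle T_0(\Theta(\lambda)\Phi),\lambda'\rangle=\langle\Phi,\Theta(\lambda\lambda')\rangle=\langle\lambda\,T_0\Phi,\lambda'\rangle .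
\]
With the unitary $\lambda=\Theta^{-1}(\omega)$ this gives $T\Phi=\lambda\,T_0\Phi$, so $|T\Phi|=T_0\Phi$ for $\Phi\ge0$. For $\Phi,\Psi\ge0$, (S1) now yields
\[
T_0(\Phi\Psi)=|T(\Phi\Psi)|=|T\Phi\,T\Psi|\le|T\Phi|\,|T\Psi|=T_0\Phi\,T_0\Psi .
\]
Both ends are positive measures of mass $\|\Phi\|\,\|\Psi\|$, so they are equal. Positive measures span $M(S_G)$, so $T_0$ is multiplicative. It maps $\mathrm{Prob}(S_G)$ affinely onto $\mathrm{Prob}(S_H)$, hence extreme points onto extreme points, and these are the point masses. The resulting bijection $\theta$ is multiplicative, so it maps units onto units, and Lemma~\ref{lem:units} applies.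
\end{proof}

We identify $H$ with $G$ by means of $\psi$. Until the proof of Theorem~\ref{thm:B} we write $T$ for $T_0$ and work in the following setting.

\medskip
\noindent\textbf{Setting.} $G$ is an abstract group with two locally compact group topologies $\tau_1,\tau_2$. For $i=1,2$ the objects $M_i=M(G,\tau_i)$, $L_i=L^1(G,\tau_i)$, $A_i=M(S_i)$, $P_i$, $p_i$, $Q_i$, $\varepsilon_i$, $\operatorname{cl}_i$ belong to $(G,\tau_i)$. The map $T:A_1\to A_2$ is an isometric algebra isomorphism, $T$ and $T^{-1}$ are positive, $T'$ is a $*$-isomorphism, $T\delta_x=\delta_{\theta(x)}$ for $x\in S_1$, and $\theta(g)=g$ for $g\in G$.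
\medskip

We must show that $\tau_1=\tau_2$. The setting is symmetric: it holds for $T^{-1}$ and $\theta^{-1}$ with the indices exchanged, so every statement below has a mirror image.

\begin{lemma}\label{lem:thetacl}
$\theta(\operatorname{cl}_1D)=\operatorname{cl}_2D$ for every subgroup $D$ of $G$.
\end{lemma}

\begin{proof}
$T$ is multiplicative, fixes each $\delta_g$ and maps $\mathrm{Prob}(S_1)$ onto $\mathrm{Prob}(S_2)$. So it carries the measure $z_D$ on $S_1$ to a measure on $S_2$ with properties (i) and (ii) of Lemma~\ref{lem:zD}, that is, to the measure $z_D$ on $S_2$, and $\theta$ carries the stabilizer of one onto the stabilizer of the other.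
\end{proof}

\begin{example}
Suppose that $\tau_1$ is discrete. Then all measures in $M_1$ are atomic, so $k_G=\mathbf 1$ and $\operatorname{cl}_1G=S_1$. By Lemma~\ref{lem:thetacl}, $\operatorname{cl}_2G=S_2$, so $\varepsilon_2\in\operatorname{cl}_2G$, and $\tau_2$ is discrete by the remark at the end of Section~\ref{sec:eps}.
\end{example}

\subsection{The continuous companions $r$ and $u$}

A functional on $A_1$ that is $w^*$-continuous need not remain so after composition with $T^{-1}$. But its restriction to $M_2$ is weakly almost periodic, because weak compactness passes through bounded operators. This produces a continuous map that agrees with $\theta^{-1}$ on $G$.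

\begin{lemma}\label{lem:companion}
There are continuous homomorphisms $r:S_2\to S_1$ and $u:S_1\to S_2$ that fix $G$ pointwise, such that $R=r_*:A_2\to A_1$ and $U=u_*:A_1\to A_2$ are $w^*$-continuous algebra homomorphisms with $R=T^{-1}$ on $M_2$ and $U=T$ on $M_1$. The map $r$ is a bijection of $\operatorname{cl}_2G$ onto $\operatorname{cl}_1G$, and $r(\operatorname{cl}_2D)=\operatorname{cl}_1D$ for every subgroup $D$ of $G$.
\end{lemma}

\begin{proof}
Let $f\in C(S_1)$ and let $\xi\in M_2'$ be given by $\langle\nu,\xi\rangle=\langle T^{-1}\nu,f\rangle$. For $\Phi\in A_1$ the functional $\Psi\mapsto\langle\Phi\Psi,f\rangle$ is $w^*$-continuous, so it is given by a function $f\cdot\Phi\in C(S_1)$. For each $\Psi\in C(S_1)'$ the map $\Phi\mapsto\langle\Psi,f\cdot\Phi\rangle=\langle\Phi\Psi,f\rangle$ is $w^*$-continuous. So $\Phi\mapsto f\cdot\Phi$ is $w^*$-to-weak continuous, it maps the unit ball onto a weakly compact set, and it is a weakly compact operator. For $\mu,\nu\in M_2$,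
\[
\langle\nu,\xi\cdot\mu\rangle=\langle T^{-1}\mu\;T^{-1}\nu,f\rangle=\langle T^{-1}\nu,f\cdot T^{-1}\mu\rangle .
\]
So $\mu\mapsto\xi\cdot\mu$ is the composition of $T^{-1}|_{M_2}$, the weakly compact operator $\Phi\mapsto f\cdot\Phi$, and the bounded operator $h\mapsto h\circ T^{-1}|_{M_2}$ from $C(S_1)$ to $M_2'$. Hence $\xi\in\mathrm{WAP}(M_2)=C(S_2)$.

The map $f\mapsto\xi$ is the restriction to $C(S_1)$ of $Q_2\circ(T^{-1})'$, so by (S5) it is a unital $*$-homomorphism $C(S_1)\to C(S_2)$. Such a map is $f\mapsto f\circ r$ for a continuous $r:S_2\to S_1$, and its adjoint is $R=r_*$. By construction $R$ is $w^*$-continuous and equals $T^{-1}$ on $M_2$, so it is multiplicative by Lemma~\ref{lem:basic}(c). Therefore $r$ is a homomorphism, and $\delta_{r(g)}=T^{-1}\delta_g=\delta_g$. The mirror construction gives $u$.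

The continuous maps $u\circ r$ and $r\circ u$ fix $G$, so they are the identity on $\operatorname{cl}_2G$ and $\operatorname{cl}_1G$. By continuity $r(\operatorname{cl}_2D)\subset\operatorname{cl}_1D$ and $u(\operatorname{cl}_1D)\subset\operatorname{cl}_2D$, so $\operatorname{cl}_1D=r(u(\operatorname{cl}_1D))\subset r(\operatorname{cl}_2D)$.
\end{proof}

Since $p_2\circ u$ is a homomorphism, $p_2(u(\varepsilon_1))$ is an idempotent of $G_\infty$, so it is $1$ or $\infty$. This alternative decides the problem.

\begin{lemma}\label{lem:criterion}
If $p_2(u(\varepsilon_1))=1$, then the identity map $(G,\tau_1)\to(G,\tau_2)$ is continuous.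
\end{lemma}

\begin{proof}
The map $g\mapsto p_2(u(\varepsilon_1g))$ from $(G,\tau_1)$ to the one-point compactification of $(G,\tau_2)$ is continuous by (E3), and $p_2(u(\varepsilon_1g))=p_2(u(\varepsilon_1))\,g=g$.
\end{proof}

\begin{example}\label{ex:compact}
Let $\tau_2$ be compact. Then $\mathbf 1\in C_0(G,\tau_2)$, so $P_2\delta_x\ne0$ for all $x\in S_2$, and $p_2$ does not take the value $\infty$. By Lemma~\ref{lem:criterion} the identity $(G,\tau_1)\to(G,\tau_2)$ is continuous. If both topologies are compact, the mirror statement gives $\tau_1=\tau_2$, and Theorem~\ref{thm:A} is proved for compact groups.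
\end{example}

\begin{remark}
In the noncompact case a positive homomorphism $M_1\to A_2$ that fixes the point masses may send $L_1$ to infinity, so the bijectivity of $T$ has to be used again. Let $\tau_1$ be nondiscrete, $\tau_2$ discrete, and $z=z_G\in\mathrm{Prob}(S_2)$. Split $\mu\in M_1$ into its atomic part $\mu_d\in\ell^1(G)=M_2$ and its continuous part $\mu_c$, and put $U_0\mu=\mu_d+\mu_c(G)z$. We have $(\mu\nu)_d=\mu_d\nu_d$ by \eqref{eq:atoms}, and $z\mu_d=\mu_dz=\mu_d(G)z$ and $z^2=z$ by Lemma~\ref{lem:zD}, so both $U_0(\mu\nu)$ and $U_0\mu\,U_0\nu$ equal $\mu_d\nu_d+(\mu(G)\nu(G)-\mu_d(G)\nu_d(G))z$. The map $U_0$ fixes each $\delta_g$ and sends probability measures to probability measures. But $P_2z$ is a finite invariant measure on an infinite discrete group, so $P_2z=0$ and $P_2U_0\varphi=0$ for $\varphi\in L_1$.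
\end{remark}

\subsection{The idempotent $e$}

To use the bijectivity, we transport $\varepsilon_2$ to $S_1$. Put
\[
e=\theta^{-1}(\varepsilon_2)\in S_1,\qquad W=\varepsilon_2S_2,\qquad W'=eS_1 .
\]
By (E1), $e$ is a central idempotent of $A_1$, and $W$, $W'$ are compact. The maps $\theta^{-1}$ and $r$ agree on $G$; the next lemma shows that they agree at $\varepsilon_2$ as well, although this point is in general outside $\operatorname{cl}_2G$.

\begin{lemma}\label{lem:e}
\begin{enumerate}
\item[(a)] $r(\varepsilon_2)=e$ and $u(\varepsilon_1)=\theta(\varepsilon_1)$.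
\item[(b)] The map $g\mapsto eg$ is continuous from $(G,\tau_2)$ to $S_1$, and $T\bigl(\int\delta_{eg}\,d\nu(g)\bigr)=\varepsilon_2\nu$ for $\nu\in M_2$.
\item[(c)] $W'=e\operatorname{cl}_1G=r(W)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $e'=r(\varepsilon_2)$, and let $\varphi_j\to\varepsilon_2$ be the approximate identity in $L_2$. We have $e'\,T^{-1}\varphi_j=R(\varepsilon_2\varphi_j)=T^{-1}\varphi_j$. Applying $T$ gives $\theta(e')\varphi_j=\varphi_j$; taking the limit in $A_2$ gives $\theta(e')\varepsilon_2=\varepsilon_2$, that is, $e'e=e$. Also $e\,R\varphi_j=T^{-1}(\varepsilon_2\varphi_j)=R\varphi_j$, and $R\varphi_j\to\delta_{e'}$ in $A_1$, so $ee'=e'$. Since $e$ is central, $e'=e$. The second identity is the mirror image.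

(b) By (a), $eg=r(\varepsilon_2g)$, which is $\tau_2$-continuous in $g$ by (E3). By (E4), $\int\delta_{eg}\,d\nu(g)=r_*(\varepsilon_2\nu)=R(\varepsilon_2)R(\nu)=e\,T^{-1}\nu=T^{-1}(\varepsilon_2\nu)$.

(c) By (E5), $\varepsilon_2S_2=\varepsilon_2\operatorname{cl}_2G$. Applying $\theta^{-1}$ and Lemma~\ref{lem:thetacl} gives $eS_1=e\operatorname{cl}_1G$. Applying $r$, (a) and Lemma~\ref{lem:companion} gives $r(W)=e\operatorname{cl}_1G$.
\end{proof}

\section{Points at infinity}\label{sec:infinity}

By (E6), $W$ is the union of $\varepsilon_2G$, a copy of $(G,\tau_2)$ that is open in $W$, and the compact set $W\cap p_2^{-1}(\infty)$ of points at infinity. We want the same picture for $eG\subset W'=r(W)$, inside $S_1$. The danger is that $r$ sends a point at infinity into $eG$. Composing with $\theta$, we are led to the homomorphism $\eta=\theta\circ r$ of $S_2$ into itself. It is not known to be continuous, but it respects closures of subgroups, and this is enough. The statement concerns a single group.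

\begin{proposition}\label{prop:infinity}
Let $G$ be a locally compact group, $S=S_G$, and let $\eta:S\to S$ be a homomorphism such that $\eta(\varepsilon)=\varepsilon$, $\eta(g)=g$ for $g\in G$, $\eta$ is injective on $\operatorname{cl}G$, and $\eta(\operatorname{cl}D)=\operatorname{cl}D$ for every subgroup $D$ of $G$. If $w\in\varepsilon S$ and $\eta(w)\in\varepsilon G$, then $w\in\varepsilon G$.
\end{proposition}

\begin{example}\label{ex:R}
Let $G=\mathbb R$; the product in $S$ of two real numbers is their sum. By (E5), $w=\lim\varepsilon t_i$ with $t_i\in\mathbb R$. The subgroup $\mathbb R$ gives no control over $\eta$ near a given point, but the discrete subgroup $\mathbb Z$ does. Write $t_i=n_i+c_i$ with $n_i\in\mathbb Z$ and $c_i\in[0,1]$, and pass to a subnet with $c_i\to c$ in $\mathbb R$ and $n_i\to x$ in $S$. By (E3), $w=\varepsilon xc$. Then $\varepsilon\eta(x)c=\eta(w)\in\varepsilon G$, so $p(\eta(x))\ne\infty$. Since $\eta(x)\in\operatorname{cl}\mathbb Z$, it is the limit in $S$ of a net of integers. By (S4) this net converges in $\mathbb R$, so it is eventually constant, equal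 to $n$ say. Thus $\eta(x)=n=\eta(n)$, so $x=n$ by injectivity, and $w=\varepsilon nc\in\varepsilon G$.
\end{example}

The compact part is handled by the joint continuity (E3), and the discrete part by the hypothesis on closures of subgroups. The next lemma says that every locally compact group is built in finitely many steps of this kind.

\begin{lemma}\label{lem:structure}
Let $G$ be a locally compact group. There are closed subgroups $G=N_0\supset N_1\supset\dots\supset N_m=\{1\}$ such that for each $j<m$ there are compact sets $C_j,C_j'\subset N_j$ and a closed subgroup $\Gamma_j$ of $N_j$ with $N_j=C_j\Gamma_jC_j'$ and with $N_{j+1}$ an open subgroup of $\Gamma_j$.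
\end{lemma}

\begin{proof}
\emph{Lifting from a quotient.} Let $N'$ be a closed normal subgroup of a locally compact group $N$, with quotient map $q$, and suppose that $N/N'=B\Sigma B'$ with $B,B'$ compact and $\Sigma$ a discrete subgroup. A discrete subgroup is closed, so $\Gamma=q^{-1}(\Sigma)$ is closed, and $N'=q^{-1}(\{1\})$ is open in $\Gamma$. Let $V$ be a compact neighborhood of $1$ in $N$. As $q$ is open, $B$ is covered by finitely many sets $q(nV)$; the union of these $nV$, intersected with the closed set $q^{-1}(B)$, is a compact set $C$ with $q(C)=B$. Choose $C'$ for $B'$ in the same way. If $n\in N$ and $q(n)=q(c)\sigma q(c')$ with $c\in C$, $\sigma\in\Sigma$, $c'\in C'$, then $c^{-1}nc'^{-1}\in\Gamma$. So $N=C\Gamma C'$. It therefore suffices to find an open subgroup $O=N_1$ (for $j=0$ take $\Gamma_0=G$ and $C_0=C_0'=\{1\}$) and a chain of closed normal subgroups of $O$ from $O$ to $\{1\}$ whose successive quotients have the form $B\Sigma B'$.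

\emph{Reduction to a Lie group.} Let $G_0$ be the identity component. The locally compact group $G/G_0$ is totally disconnected, so it has a compact open subgroup; let $O'$ be its preimage in $G$. Then $O'$ is open and $O'/G_0$ is compact, so by the Gleason--Yamabe theorem there is a compact normal subgroup $K$ of $O'$ such that $O'/K$ is a Lie group. The identity component $L$ of $O'/K$ is open; let $O$ be its preimage. Then $O$ is open in $G$, and $L=O/K$ is a connected Lie group.

\emph{The chain in $L$.} Let $\mathcal R$ be the solvable radical of $L$, the largest connected solvable normal subgroup; it is closed, and $L/\mathcal R$ is a connected semisimple Lie group. Let $\mathcal M\supset\mathcal R$ be the preimage of the center of $L/\mathcal R$. Put $\mathcal R_0=\mathcal R$ and $\mathcal R_{k+1}=\overline{[\mathcal R_k,\mathcal R_k]}$. By continuity of commutators, a group $X$ and its closure satisfy $\overline{[\overline X,\overline X]}=\overline{[X,X]}$, so $\mathcal R_k$ is the closure of the $k$th derived group of $\mathcal R$, and the series reaches $\{1\}$. Each $\mathcal R_k$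 is invariant under the inner automorphisms of $L$. It is connected, because the products of $n$ commutators of elements of a connected group form a connected set containing $1$, and closures of connected sets are connected. Pull the chain $L\supset\mathcal M\supset\mathcal R_0\supset\mathcal R_1\supset\dots\supset\{1\}$ back to $O$, where it ends in $K$, and append $\{1\}$. All terms are closed and normal in $O$, and the successive quotients are topologically isomorphic to the following groups.
\begin{itemize}
\item $L/\mathcal M$ is a connected semisimple Lie group with trivial center. By the Cartan decomposition (Helgason), $L/\mathcal M=K_0\mathcal AK_0$ with $K_0$ a compact subgroup and $\mathcal A\cong\mathbb R^s$ a closed subgroup. Write $\mathcal A=\Sigma B_0$ with $\Sigma\cong\mathbb Z^s$ and $B_0\cong[0,1]^s$, and take $B=K_0$, $B'=B_0K_0$.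
\item $\mathcal M/\mathcal R$ is the center of a connected semisimple Lie group, so it is discrete. Take $\Sigma=\mathcal M/\mathcal R$ and $B=B'=\{1\}$.
\item $\mathcal R_k/\mathcal R_{k+1}$ is a connected abelian Lie group, so it is isomorphic to $\mathbb R^a\times\mathbb T^b$. Take $\Sigma=\mathbb Z^a$, $B=\{1\}$, $B'=[0,1]^a\times\mathbb T^b$.
\item $K$ is compact. Take $\Sigma=B'=\{1\}$ and $B=K$. \qedhere
\end{itemize}
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:infinity}]
Let $Z$ be the set of all $w\in\varepsilon S$ with $\eta(w)\in\varepsilon G$. Since $\varepsilon$ is central and $\eta(gwh)=g\,\eta(w)h$, we have $gZh=Z$ for $g,h\in G$. With the chain of Lemma~\ref{lem:structure}, we prove by induction on $j$ that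
\begin{equation}\label{eq:ind}
Z\subset G\,(\varepsilon\operatorname{cl}N_j)\,G .
\end{equation}
For $j=0$ this is (E5), and for $j=m$ it says $Z\subset G\varepsilon G=\varepsilon G$.

Assume \eqref{eq:ind} for some $j<m$ and let $w\in Z$. Translating $w$ on both sides, we may assume $w\in\varepsilon\operatorname{cl}N_j$, so $w=\lim\varepsilon n_i$ with $n_i\in N_j$. Write $n_i=c_i\gamma_ic_i'$ with $c_i\in C_j$, $\gamma_i\in\Gamma_j$, $c'_i\in C'_j$, and pass to a subnet with $c_i\to c$ and $c_i'\to c'$ in $G$ and $\gamma_i\to x\in\operatorname{cl}\Gamma_j$ in $S$. Then $\varepsilon\gamma_i\to\varepsilon x$ in $\varepsilon S$, and two applications of (E3) give $\varepsilon n_i=c_i(\varepsilon\gamma_i)c_i'\to c(\varepsilon x)c'$. So $w=c(\varepsilon x)c'$ and $\varepsilon x\in Z$. This means $\varepsilon\eta(x)=\eta(\varepsilon x)\in\varepsilon G$, so $g_0=p(\eta(x))$ lies in $G$.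

By hypothesis $\eta(x)\in\operatorname{cl}\Gamma_j$, so $\eta(x)$ is the limit in $S$ of a net $(\gamma'_k)$ in $\Gamma_j$, and $\gamma_k'\to g_0$ in $G$ by (S4). As $\Gamma_j$ is closed, $g_0\in\Gamma_j$; as $N_{j+1}$ is open in $\Gamma_j$, eventually $\gamma'_k\in g_0N_{j+1}$. Hence $\eta(x)\in g_0\operatorname{cl}N_{j+1}=g_0\,\eta(\operatorname{cl}N_{j+1})$, that is, $\eta(x)=\eta(g_0y)$ for some $y\in\operatorname{cl}N_{j+1}$. Both $x$ and $g_0y$ lie in $\operatorname{cl}G$, so $x=g_0y$, and $w=cg_0(\varepsilon y)c'$.
\end{proof}

We return to the setting of Section~\ref{sec:reduction}.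

\begin{corollary}\label{cor:open}
The set $eG$ is open in $W'$, and $g\mapsto eg$ is a homeomorphism of $(G,\tau_2)$ onto $eG$.
\end{corollary}

\begin{proof}
The homomorphism $\eta=\theta\circ r:S_2\to S_2$ satisfies the hypotheses of Proposition~\ref{prop:infinity} for $(G,\tau_2)$, by Lemmas~\ref{lem:thetacl}, \ref{lem:companion} and \ref{lem:e}(a). If $w\in W$ and $r(w)=eg$, then $\eta(w)=\theta(eg)=\varepsilon_2g$, so $w\in\varepsilon_2G$. Conversely $r(\varepsilon_2g)=eg$. Thus
\[
W\cap r^{-1}(eG)=\varepsilon_2G .
\]
Since $r(W)=W'$, it follows that $W'\setminus eG=r(W\setminus\varepsilon_2G)$, and $W\setminus\varepsilon_2G=W\cap p_2^{-1}(\infty)$ is compact by (E6). So $W'\setminus eG$ is compact and $eG$ is open in $W'$.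

The continuous surjection $r:\varepsilon_2G\to eG$ is injective: $eg=eg'$ gives $\varepsilon_2g=\varepsilon_2g'$ on applying $\theta$. It is closed: a relatively closed subset of $\varepsilon_2G$ is $F\cap\varepsilon_2G$ with $F\subset W$ compact, and $r(F\cap\varepsilon_2G)=r(F)\cap eG$ by the displayed identity. So it is a homeomorphism, and we compose it with the homeomorphism $g\mapsto\varepsilon_2g$ of (E6).
\end{proof}

\section{Proofs of the main theorems}\label{sec:end}

\subsection{No mass escapes to infinity}

We measure how much of the mass of $T\mu$ lies over $G$ rather than over $\infty$. Define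
\[
\chi(\mu)=(P_2T\mu)(G)\qquad(\mu\in M_1).
\]
This is a bounded multiplicative functional on $M_1$, so $\chi\cdot\mu=\chi(\mu)\chi$, and $\chi\in\mathrm{WAP}(M_1)=C(S_1)$. By Lemma~\ref{lem:basic}(c) with $B=\mathbb C$, the functional $\Phi\mapsto\langle\Phi,\chi\rangle$ is multiplicative on $A_1$, so the continuous function $\chi$ on $S_1$ is multiplicative. The value $\chi(x)$ at $x\in S_1$ is defined by $w^*$-continuity from $M_1$, not by the formula $(P_2T\delta_x)(G)$. At $x=e$ that formula would give $(P_2\delta_{\varepsilon_2})(G)=1$, and Corollary~\ref{cor:open} is what we need to show that this value is correct.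

\begin{proposition}\label{prop:finite}
$p_2(u(\varepsilon_1))=1$.
\end{proposition}

\begin{proof}
\emph{Step 1: $\chi(e)\ne0$.} Take a net $\mu_i\to\delta_e$ in $\mathrm{Prob}(G,\tau_1)$. Then $e\mu_i\to\delta_{ee}=\delta_e$, and $e\mu_i\in\mathrm{Prob}(W')$, being the image of $\mu_i\in\mathrm{Prob}(S_1)$ under $x\mapsto ex$. Let $\kappa_i$ be the restriction of $e\mu_i$ to the open subset $eG$ of $W'$. By Corollary~\ref{cor:open} it is the image of a measure $0\le\nu_i\in M_2$ under $g\mapsto eg$, so $\kappa_i=\int\delta_{eg}\,d\nu_i(g)$ and $\|\kappa_i\|=\|\nu_i\|$. By Lemma~\ref{lem:e}(b) and the positivity of $T$,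
\[
\varepsilon_2\nu_i=T\kappa_i\le T(e\mu_i)=\varepsilon_2\,T\mu_i .
\]
The positive homomorphism $P_2$ sends $\varepsilon_2$ to $\delta_1$ and fixes $\nu_i$, so $\nu_i\le P_2T\mu_i$ and $\|\kappa_i\|\le\chi(\mu_i)$. The compact set $W'\setminus eG$ does not contain $e$, so there is $f\in C(S_1)$ with $0\le f\le1$, $f(e)=1$ and $f=0$ on $W'\setminus eG$. Then
\[
\chi(\mu_i)\ge\|\kappa_i\|\ge\langle\kappa_i,f\rangle=\langle e\mu_i,f\rangle\longrightarrow f(e)=1,
\]
and $\chi(e)=\lim\chi(\mu_i)\ge1$.

\emph{Step 2: $\chi(\varepsilon_1)=1$.} We have $\chi(g)=(P_2\delta_g)(G)=1$ for $g\in G$, so $\chi=1$ on $\operatorname{cl}_1G$. By Lemma~\ref{lem:e}(c), $e\varepsilon_1=ey$ for some $y\in\operatorname{cl}_1G$. Hence $\chi(e)\chi(\varepsilon_1)=\chi(e)\chi(y)=\chi(e)$, and we divide by $\chi(e)$.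

\emph{Step 3.} Suppose that $p_2(u(\varepsilon_1))=\infty$. For $\varphi\in L_1$, (E1) and (E4) give $\varphi=\int\delta_{\varepsilon_1g}\,d\varphi(g)$, so $T\varphi=u_*\varphi=\int\delta_{u(\varepsilon_1)g}\,d\varphi(g)$. Every $h\in C_0(G,\tau_2)\subset C(S_2)$ vanishes on $p_2^{-1}(\infty)$, and this set contains all the points $u(\varepsilon_1)g$. So $P_2T\varphi=0$ and $\chi(\varphi)=0$. Since $\delta_{\varepsilon_1}$ is a $w^*$-limit of elements of $L_1$, we get $\chi(\varepsilon_1)=0$, contrary to Step 2.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]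
By Proposition~\ref{prop:finite} and Lemma~\ref{lem:criterion} the identity map $(G,\tau_1)\to(G,\tau_2)$ is continuous, and by symmetry so is its inverse. Hence $\tau_1=\tau_2$, which says that the map $\psi$ of Proposition~\ref{prop:reduction} is a topological isomorphism.
\end{proof}

\subsection{The form of an isometric isomorphism}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\omega$, $T_0$, $\theta$, $\psi$ be as in Proposition~\ref{prop:reduction}. We keep the identification of $H$ with $G$ through $\psi$, under which $\tau_1=\tau_2$, $M_1=M_2$, $L_1=L_2$, and $\psi_*$ is the identity.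

\emph{The positive part $T_0$.} By Lemma~\ref{lem:e}(a) and Proposition~\ref{prop:finite}, $p_2(\theta(\varepsilon_1))=1$, so $\varepsilon_2\theta(\varepsilon_1)=\varepsilon_2$ by (E6). The mirror statement is $\varepsilon_1\theta^{-1}(\varepsilon_2)=\varepsilon_1$, that is, $\theta(\varepsilon_1)\varepsilon_2=\theta(\varepsilon_1)$. As $\varepsilon_2$ is central, $\theta(\varepsilon_1)=\varepsilon_2$, so $e=\varepsilon_1$. For $\mu\in M_1$, (E4) and Lemma~\ref{lem:e}(b) now give
\[
\varepsilon_2\,T_0\mu=T_0(\varepsilon_1\mu)=T_0\Bigl(\int\delta_{eg}\,d\mu(g)\Bigr)=\varepsilon_2\mu .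
\]
Applying $P_2$ gives $P_2T_0\mu=\mu$. For $\varphi\in L_1$ we get $T_0\varphi=T_0(\varepsilon_1\varphi)=\varepsilon_2\varphi=\varphi$.

\emph{The unitary $\omega$.} The functional $\langle\Phi,\omega\rangle=\langle T\Phi,\mathbf 1\rangle$ is multiplicative on $A_G$ by (S1). Put $\alpha(g)=\langle\delta_g,\omega\rangle$. Then $\omega\delta_g=\alpha(g)\delta_g$, $|\alpha(g)|=1$ since $\omega$ is unitary, $\alpha$ is a homomorphism $G\to\mathbb T$, and $T\delta_g=T_0(\omega\delta_g)=\alpha(g)\delta_{\psi(g)}$. To see that $\alpha$ is continuous we need an element of $L^1(G)$ on which $\omega$ does not vanish. Take $\varphi\in L^1(G)\cap\mathrm{Prob}(G)$ and put $\varphi'=\omega^*\varphi$. By (S5), $\varphi'=Q(\omega^*)\varphi\in L^1(G)$, and $\langle\varphi',\omega\rangle=\langle\varphi,\omega^*\omega\rangle=1$. So $\alpha(g)=\langle\delta_g\varphi',\omega\rangle$ is continuous in $g$, and by \eqref{eq:bochner},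
\[
\langle\mu,\omega\rangle=\langle\mu\varphi',\omega\rangle=\int\langle\delta_g\varphi',\omega\rangle\,d\mu(g)=\int\alpha\,d\mu\qquad(\mu\in M(G)).
\]
Thus $Q(\omega)=\alpha$ in $M(G)'$, and $\omega\mu=\alpha\mu$ by (S5). Therefore $T\mu=T_0(\alpha\mu)$ for $\mu\in M(G)$. Undoing the identification, we obtain $(T\mu)|_{C_0(H)}=\psi_*(\alpha\mu)$ for $\mu\in M(G)$ and $T\varphi=\psi_*(\alpha\varphi)$ for $\varphi\in L^1(G)$. Multiplication by $\alpha$ maps $L^1(G)$ onto itself and $\psi$ carries Haar measure to Haar measure, so $T(L^1(G))=L^1(H)$. The pair $(\psi,\alpha)$ is unique because the measure $\alpha(g)\delta_{\psi(g)}$ determines $\psi(g)$ and $\alpha(g)$.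

\emph{The converse.} Given $(\psi,\alpha)$, put $\beta\mu=\psi_*(\alpha\mu)$. For $h\in C_0(H)$,
\[
\langle\beta(\mu\nu),h\rangle=\iint h(\psi(x)\psi(y))\,\alpha(x)\alpha(y)\,d\mu(x)\,d\nu(y)=\langle\beta\mu\,\beta\nu,h\rangle,
\]
so $\beta:M(G)\to M(H)$ is an isometric algebra isomorphism. From $(\beta'\lambda)\cdot\mu=\beta'(\lambda\cdot\beta\mu)$ and the same identity for $\beta^{-1}$ it follows that $\beta'$ maps $\mathrm{WAP}(M(H))$ isometrically onto $\mathrm{WAP}(M(G))$. The adjoint $T:A_G\to A_H$ of this restriction is a $w^*$-continuous surjective isometry that extends $\beta$. It is multiplicative by Lemma~\ref{lem:basic}(c), and $T\delta_g=\alpha(g)\delta_{\psi(g)}$.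
\end{proof}

\section{Variants and sharpness}\label{sec:sharp}

An element of $A_G=M(S_G)$ is \emph{positive} if it is a positive functional on the $C^*$-algebra $\mathrm{WAP}(M(G))$, and an isomorphism $T$ is \emph{bipositive} if $T$ and $T^{-1}$ preserve positive elements.

\begin{proposition}
A bipositive algebra isomorphism $T:A_G\to A_H$ is isometric. So Theorem~\ref{thm:A} holds with ``bipositive'' in place of ``isometric''.
\end{proposition}

\begin{proof}
The linear functional $\Phi\mapsto\langle T\Phi,\mathbf 1\rangle$ on the Banach algebra $A_G$ is multiplicative by (S1), so it is bounded with norm at most $1$. Hence $\|T\Phi\|=\langle T\Phi,\mathbf 1\rangle\le\|\Phi\|$ for $\Phi\ge0$. For arbitrary $\Phi$ and real $t$, positivity gives $\operatorname{Re}(e^{it}T\Phi)=T\operatorname{Re}(e^{it}\Phi)\le T|\Phi|$, and $|T\Phi|$ is the least upper bound of the left sides, so $|T\Phi|\le T|\Phi|$ and $\|T\Phi\|\le\|\Phi\|$. The same holds for $T^{-1}$.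
\end{proof}

\begin{example}[bicontinuous isomorphisms do not suffice]
Let $G=\mathbb Z_4$ and $H=\mathbb Z_2\times\mathbb Z_2$. As in Example~\ref{ex:finite}, $A_G=\ell^1(G)$ and $A_H=\ell^1(H)$, and the Fourier transform is an algebra isomorphism of each onto $\mathbb C^4$. Linear bijections in finite dimension are bicontinuous, but $G\not\cong H$.
\end{example}

\begin{example}[almost periodic functionals do not suffice]
Let $\mathrm{AP}(A)$ be the space of $\lambda\in A'$ for which $a\mapsto\lambda\cdot a$ is compact. For a discrete group $D$ we have $M(D)=\ell^1(D)$ and $\lambda\cdot a=\sum_ga(g)\lambda(g\,\cdot)$ for $\lambda\in\ell^\infty(D)$. So $\lambda\in\mathrm{AP}(\ell^1(D))$ exactly when the translates $\lambda(g\,\cdot)$ form a relatively compact set; that is, $\mathrm{AP}(\ell^1(D))$ is the space $\mathrm{AP}(D)$ of almost periodic functions, the closed span of the coefficients of the finite-dimensional unitary representations of $D$.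

Let $X$ be an infinite set and $D$ the group of even permutations of $X$ that move only finitely many points. Every unitary representation $\pi$ of $D$ of finite degree $d$ is trivial. Indeed, each element of $D$ lies in a subgroup $\mathrm{Alt}(n)$, the even permutations of an $n$-element subset of $X$, with $n\ge5$ and $k=\lfloor n/3\rfloor>d$. Suppose that $\pi$ is nontrivial on $\mathrm{Alt}(n)$. This group is simple, so $\pi$ is faithful on it, and in particular on the subgroup $E\cong\mathbb Z_3^k$ generated by $k$ disjoint $3$-cycles. On the abelian group $E$, $\pi$ is a direct sum of $d$ characters. They separate the points of $E$, so they generate the dual group $\widehat E\cong\mathbb Z_3^k$, a vector space of dimension $k$ over the field with three elements. Hence $d\ge k$, a contradiction.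

So $\mathrm{AP}(\ell^1(D))=\mathbb C\mathbf 1$. Since $\Psi\cdot\mathbf 1=\langle\Psi,\mathbf 1\rangle\mathbf 1$, the dual with the product $\square$ is the Banach algebra $\mathbb C$, whatever the infinite set $X$. But $D$ has the cardinality of $X$, so sets of different cardinalities give groups that are not isomorphic. The space $\mathrm{AP}(\ell^1(D))$ contains neither $c_0(D)$ nor the functionals $k_{\{g\}}$, on which Lemma~\ref{lem:basic}(b) and Lemma~\ref{lem:units} rest.
\end{example}

\begin{thebibliography}{9}

\bibitem{Daws}
M. Daws, \emph{Characterising weakly almost periodic functionals on the measure algebra}, Studia Math. 204 (2011).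

\bibitem{DU}
Diestel and Uhl, \emph{Vector Measures}.

\bibitem{Problem}
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak en/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 88120}

\end{thebibliography}
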